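
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A large deviation principle for the traveling salesman tour\\ through a fixed number of random points}


\begin{abstract}
Let $T_n$ be the length of the shortest tour through $n$ independent uniform points of $[0,1]^d$, $d\ge2$. We prove that $n^{-(d-1)/d}T_n$ satisfies a large deviation principle with speed $n$ and a good rate function $J$. The proof cuts the cube into boxes and prescribes the number of points in every box; when the boxes contain many points, the cost of this is negligible on the exponential scale, and the tour length is deterministically almost additive over boxes. We show that $J$ is convex, vanishes only at the Beardwood--Halton--Hammersley constant $\beta$, behaves like $d\log(1/x)$ at $0$, and is finite on an interval $(0,\alpha)$ with $\alpha>\beta$ and infinite on $(-\infty,0]\cup(\alpha,\infty)$. For a Poisson number of points we obtain a joint principle for the number of points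 and the tour length, and a Legendre-type formula that recovers $J$ from the Poisson rate function.
\end{abstract}

\section{The question and the results}

Let $d\ge2$ and let $U_1,U_2,\dots$ be independent and uniformly distributed on $[0,1]^d$. For a finite list $F$ of points of $\mathbb R^d$, repetitions allowed, let $T(F)$ be the minimal length of a tour through $F$: the minimum, over all cyclic orderings of the list, of the sum of the Euclidean distances between consecutive entries. We set $T(F)=0$ if $F$ has at most one entry. Throughout,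
\[
a=\frac{d-1}d,\qquad X_n=n^{-a}\,T(U_1,\dots,U_n).
\]
The scaling is the natural one: $n$ well-spread points have neighbors at distance about $n^{-1/d}$, so a good tour has length about $n\cdot n^{-1/d}=n^a$. The theorem of Beardwood, Halton and Hammersley \cite{BHH} makes this precise: there is a constant $\beta=\beta_d\in(0,\infty)$ with $X_n\to\beta$ almost surely.

How unlikely is it that $X_n$ stays away from $\beta$? All $n$ points fall into the small cube $[0,s]^d$ with probability $s^{dn}$, and this shortens the tour by the factor $s$; so the probability of a downward deviation is at least exponentially small in $n$. The proper language is the following. Real random variables $Z_n$ satisfy a \emph{large deviation principle} (LDP) with speed $n$ and good rate function $J:\mathbb R\to[0,\infty]$ if $J$ is lower semicontinuous with compact level sets $\{J\le t\}$, $t<\infty$, and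
\[
\limsup_{n\to\infty}\tfrac1n\log\mathbb P(Z_n\in D)\le-\inf_DJ\ \ (D\text{ closed}),\qquad
\liminf_{n\to\infty}\tfrac1n\log\mathbb P(Z_n\in G)\ge-\inf_GJ\ \ (G\text{ open}).
\]
The definition on $\mathbb R^2$ is the same.

Let $N_n$ be Poisson with mean $n$, independent of $(U_i)$, so that $\mathcal P_n=\{U_1,\dots,U_{N_n}\}$ is a Poisson process of intensity $n$ on the cube. It is known that $n^{-a}T(\mathcal P_n)$ satisfies an LDP with speed $n$ and a good rate function. The question, posed in \cite{Chap}, is whether the same is true for a fixed number of points, that is, for $X_n$.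

The line suggests that the answer should be yes. For $d=1$ we have $a=0$ and $T(U_1,\dots,U_n)=2(\max U_i-\min U_i)$, so $\mathbb P(X_n\le2r)=nr^{n-1}(1-r)+r^n$ for $0<r\le1$. Hence $\frac1n\log\mathbb P(X_n\le x)\to\log(x/2)$ for $0<x\le2$, and the LDP holds with $J(x)=\log(2/x)$ on $(0,2]$ and $J=\infty$ elsewhere. For $d\ge2$ there is no such formula, but the answer is the same.

\begin{theorem}\label{thm:ldp}
Let $d\ge2$. Then $(X_n)$ satisfies an LDP with speed $n$ and a good rate function $J$. With $p_n(x,\delta)=\mathbb P(|X_n-x|<\delta)$,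
\[
J(x)=-\lim_{\delta\downarrow0}\liminf_{n\to\infty}\tfrac1n\log p_n(x,\delta)
=-\lim_{\delta\downarrow0}\limsup_{n\to\infty}\tfrac1n\log p_n(x,\delta).
\]
\end{theorem}

\paragraph{The difficulty and the idea.} Cut the cube into boxes. The tour length is almost the sum of the tour lengths in the boxes. In the Poisson model the configurations in different boxes are independent, so probabilities multiply. For a fixed number of points the numbers of points in the boxes are dependent, and the tour length is sensitive to them. One cannot just condition the Poisson model on $\{N_n=n\}$ either. This event has probability of order $n^{-1/2}$, so upper bounds transfer, but they transfer with the Poisson rate function, which can be strictly smaller: a Poisson process may make its tour long by having too many points (see the remark after Theorem~\ref{thm:joint}).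

We therefore \emph{prescribe} the number of points in each box. Given these numbers, the boxes are independent and each contains a uniform sample of fixed size. If we prescribe $m$ points in every box, this event has probability at least $(e\sqrt m)^{-1}$ to the power of the number of boxes. The cost in the exponent is therefore $O\big(\frac{1+\log m}m\big)$ per point, which is negligible for large $m$, and so is the error in additivity. The result is an approximate superadditivity of $\log p_n(x,\delta)$, with a window $\delta$ that widens slightly, and this is enough for the two limits in Theorem~\ref{thm:ldp} to agree. The argument does not use the Poisson LDP.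

\paragraph{The rate function.} Using two different prescribed numbers we also obtain convexity. For $\rho>0$ and $y\in\mathbb R$ put
\[
\Psi(\rho,y)=\rho\log\rho+\rho J(y\rho^{-a}).
\]
This is the price per unit volume of having density $\rho$ times the average and tour length $yn^a$ per unit volume: $\rho n$ points in a unit cube have tour length $yn^a$ when $X_{\rho n}=y\rho^{-a}$, and $\rho\log\rho$ is the entropic price of the density. Let $\omega_d$ be the volume of the unit ball of $\mathbb R^d$, and let $\tau_n$ be the maximum of $n^{-a}T(F)$ over lists $F$ of $n$ points in $[0,1]^d$.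

\begin{theorem}\label{thm:shape}
\begin{enumerate}
\item[(1)] $\Psi$ is convex on $(0,\infty)\times\mathbb R$. In particular, $J$ is convex.
\item[(2)] $J(x)=0$ if and only if $x=\beta$.
\item[(3)] The function $x\mapsto J(x)+d\log x$ is nondecreasing on $(0,\infty)$ and has a finite limit as $x\downarrow0$, lying in $[-A,d\log\beta]$ with $A=d-1-d\log d+\log(d!\,\omega_d)$. Hence $J(x)=d\log(1/x)+O(1)$ as $x\downarrow0$, and $J(0)=\infty$.
\item[(4)] $\alpha=\lim_n\tau_n$ exists and $0<\beta<\alpha<\infty$. Moreover $J<\infty$ on $(0,\alpha)$ and $J=\infty$ on $(-\infty,0]\cup(\alpha,\infty)$.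
\item[(5)] $J$ is continuous on $(0,\alpha)$, strictly decreasing on $(0,\beta]$ and strictly increasing on $[\beta,\alpha)$. Moreover $\frac1n\log\mathbb P(X_n\le x)\to-J(x)$ for $0<x\le\beta$, and $\frac1n\log\mathbb P(X_n\ge x)\to-J(x)$ for $\beta\le x<\alpha$.
\end{enumerate}
\end{theorem}

We do not determine whether $J(\alpha)$ is finite. Finally, we connect the two models. Put $h(u)=u\log u-u+1$ for $u>0$ and $h(0)=1$.

\begin{theorem}\label{thm:joint}
The pairs $\big(\frac{N_n}n,\,n^{-a}T(\mathcal P_n)\big)$ satisfy an LDP on $\mathbb R^2$ with speed $n$ and the good convex rate function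
\[
\Phi(\rho,x)=h(\rho)+\rho J(x\rho^{-a})\quad(\rho>0),\qquad \Phi(0,0)=1,\qquad \Phi=\infty\ \text{otherwise}.
\]
Hence the Poisson rate function is $I(x)=\inf_{\rho\ge0}\Phi(\rho,x)$. Conversely,
\[
J(x)=\sup_{\theta>0}\big[1+\log\theta-\theta+\theta\,I(x\theta^{-a})\big]\qquad(x\in\mathbb R).
\]
\end{theorem}

\begin{remark}
$I$ and $J$ differ. For $x>\alpha$ choose $\rho=(x/\beta)^{1/a}$; then $x\rho^{-a}=\beta$, so $I(x)\le\Phi(\rho,x)=h(\rho)<\infty=J(x)$. Similarly $I(0)=\Phi(0,0)=1$ because $J(0)=\infty$; the Poisson process makes its tour trivial by having no points. The second formula of the theorem then correctly gives $J(0)=\sup_\theta[1+\log\theta]=\infty$.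
\end{remark}

\paragraph{Conventions.} Constants $C,C',c,c',c_1$ are positive and depend only on $d$. For lists, $F\cup G$ is concatenation and $|F|$ is the number of entries. We use the elementary form of Stirling's formula
\begin{equation}\label{eq:stirling}
(m/e)^m\le m!\le e\sqrt m\,(m/e)^m\qquad(m\ge1).
\end{equation}

\section{Cutting a tour into boxes}\label{sec:cut}

A finite connected multigraph with all degrees even has a closed walk that uses every edge once. Draw such a multigraph with straight edges in $\mathbb R^d$ (different vertices may occupy the same place) and let the entries of $F$ be among its vertices. Keeping from the closed walk only the first visit to each entry of $F$ gives, by the triangle inequality,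
\begin{equation}\label{eq:euler}
T(F)\le\text{ total length of the multigraph}.
\end{equation}
In particular $T(F)\le T(G)$ if $F\subset G$. We use \eqref{eq:euler} to compare $T(F)$ with tours in boxes.

Divide $[0,1]^d$ into $K=k^d$ closed cubes (``boxes'') $Q_1,\dots,Q_K$ of side $1/k$. Let $F$ be a finite list in $[0,1]^d$ with no entry on any $\partial Q_i$, let $F_i$ be its part in $Q_i$, and $n_i=|F_i|$.

\begin{lemma}\label{lem:cut}
\textup{(i)} If $R$ consists of one entry from each nonempty $F_i$, then $T(F)\le\sum_iT(F_i)+T(R)$.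

\textup{(ii)} If $F$ is not contained in one box, then for each $i$ with $n_i\ge1$ there are an integer $1\le r_i\le n_i$ and a list $E_i$ of $2r_i$ points of $\partial Q_i$ such that
\[
\sum_iT(F_i)\le T(F)+\tfrac32\sum_{i:\,n_i\ge1}T(E_i).
\]
\end{lemma}

\begin{proof}
(i) The union of optimal tours of all $F_i$ and of $R$ is connected and has even degrees. Apply \eqref{eq:euler}.

(ii) Fix an optimal tour of $F$ and an $i$ with $n_i\ge1$. The tour visits $F_i$ in $r_i$ maximal runs of consecutive entries, $1\le r_i\le n_i$. The edge by which the tour enters a run has one end outside $Q_i$ and the other in the interior of the convex set $Q_i$, so it crosses $\partial Q_i$ exactly once; the same holds for the edge by which it leaves. Add to each run the part of these two edges inside $Q_i$. We obtain $r_i$ paths in $Q_i$, which together visit all of $F_i$ and have $2r_i$ endpoints on $\partial Q_i$. Let $E_i$ be the list of endpoints and $\ell_i$ the total length of the paths. The paths belonging to different runs in $Q_i$ use different edges of the tour. Apart from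 their endpoints they lie in $\operatorname{int}Q_i$, so paths in different boxes use nonoverlapping parts of the tour. Hence $\sum_i\ell_i\le T(F)$.

The paths must be closed up to a tour of $F_i$. Add an optimal tour of $E_i$; this makes the graph connected, but the endpoints now have degree $1+2=3$. The tour of $E_i$ is a cycle with $2r_i$ edges, an even number, so it is the union of two perfect matchings of $E_i$, and the shorter one has length at most $\frac12T(E_i)$. Add this matching as well (Figure~\ref{fig:box}). Now all degrees are even: $2$ at the entries of $F_i$ and $1+2+1$ at the endpoints. By \eqref{eq:euler}, $T(F_i)\le\ell_i+\frac32T(E_i)$. Sum over $i$.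
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick] (0,0) rectangle (4,4);
\draw[gray] (-0.8,3.2)--(0,2.8) (3,4)--(3.56,4.65) (4,1.6)--(4.8,1.52) (0.74,-0.7)--(0.9,0);
\draw (0,2.8)--(0.8,2.4)--(1.7,2.9)--(2.4,3.3)--(3,4);
\draw (4,1.6)--(3,1.7)--(2.2,1.0)--(1.2,1.3)--(0.9,0);
\draw[dashed] (0,2.8)--(3,4)--(4,1.6)--(0.9,0)--cycle;
\draw[very thick,dotted] (3,4) to[bend right=25] (4,1.6);
\draw[very thick,dotted] (0.9,0) to[bend right=25] (0,2.8);
\foreach \p in {(0.8,2.4),(1.7,2.9),(2.4,3.3),(3,1.7),(2.2,1.0),(1.2,1.3)} \fill \p circle (2pt);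
\foreach \p in {(0,2.8),(3,4),(4,1.6),(0.9,0)} \filldraw[fill=white] \p circle (2.2pt);
\node at (3.6,0.35) {$Q_i$};
\end{tikzpicture}
\caption{A box $Q_i$ visited by a tour in $r_i=2$ runs (solid; the tour continues along the gray lines). Black dots are the points of $F_i$, white dots the $2r_i=4$ endpoints $E_i$ on the boundary. The dashed cycle is a tour of $E_i$; the dotted edges, drawn bent, double its shorter perfect matching. Solid, dashed and dotted edges together form a connected graph in which all degrees are even.}
\label{fig:box}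
\end{figure}

\section{The smallest case: the square cut into four}\label{sec:four}

Take $d=2$, $k=2$ and $n=4m$. Here everything can be done by hand. Let $F$ be a list of $4m$ points, none on the boundary of a box. Visiting the points of $E_i$ in their order along $\partial Q_i$ shows that $T(E_i)$ is at most the perimeter $2$ of $Q_i$. Moreover $T(R)\le4\sqrt2$, since $|R|\le4$. Lemma~\ref{lem:cut} therefore gives
\[
\Big|T(F)-\sum_{i=1}^4T(F_i)\Big|\le\tfrac32\cdot4\cdot2=12 ,
\]
however many points there are (if $F$ lies in one box, the difference is $0$).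

Now let $F$ be the list $U_1,\dots,U_{4m}$, which almost surely avoids the box boundaries, and let $\mathcal A$ be the event that each quarter contains exactly $m$ of these points. By \eqref{eq:stirling},
\[
\mathbb P(\mathcal A)=\frac{(4m)!}{(m!)^4}\,4^{-4m}\ge\frac{(4m/e)^{4m}\,4^{-4m}}{\big(e\sqrt m\,(m/e)^m\big)^4}=(e\sqrt m)^{-4}.
\]
Given $\mathcal A$, the variables $X^{(i)}=2m^{-1/2}T(F_i)$ are independent and distributed as $X_m$, and $(4m)^{-1/2}\sum_iT(F_i)=\frac14\sum_iX^{(i)}$. So, given $\mathcal A$, $X_{4m}$ is within $12(4m)^{-1/2}=6m^{-1/2}$ of the average of four independent copies of $X_m$. If all four lie within $\delta$ of $x$, so does their average, and we conclude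
\[
p_{4m}\big(x,\delta+6m^{-1/2}\big)\ge(e\sqrt m)^{-4}\,p_m(x,\delta)^4 .
\]
In terms of $b_m(x,\delta)=\frac1m\log p_m(x,\delta)$ this reads
\[
b_{4m}\big(x,\delta+6m^{-1/2}\big)\ge b_m(x,\delta)-\frac{1+\frac12\log m}m .
\]
Both errors are summable along $m,4m,16m,\dots$: the total widening of the window is at most $12m^{-1/2}$, and the total loss is
\[
\varepsilon_m=\sum_{i\ge0}\frac{1+\frac12\log m+i\log2}{4^im},
\]
which tends to $0$ as $m\to\infty$. Thus, up to small errors, the exponent reached at $m$ is kept along the whole sequence $4^jm$.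

Three things change in general. In dimension $d\ge3$ the boundary term $T(E_i)$ is no longer bounded by a perimeter; it may grow with the number of endpoints, but its worst-case bound grows more slowly than that for a tour of $F_i$ (Section~\ref{sec:det}). To reach all $n$, and not only $4^jm$, we do not iterate: we cut once into as many boxes of $m$ points as fit and discard the few remaining points. And for convexity we use boxes of two kinds (Section~\ref{sec:prop}).

\section{Deterministic estimates}\label{sec:det}

\begin{lemma}[Size]\label{lem:size}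
If a nonempty finite list $F$ lies in a cube of side $s$ in $\mathbb R^D$, $D\ge1$, then $T(F)\le C_D\,s\,|F|^{(D-1)/D}$ with $C_D=2^D+\sqrt D$.
\end{lemma}

\begin{proof}
Let $k=\lceil|F|^{1/D}\rceil\le2|F|^{1/D}$ and divide the cube into $k^D$ cells of side $s/k$. Take the snake path through all cell centers, which has length at most $k^D\cdot s/k=sk^{D-1}$, with every edge doubled, and join each entry of $F$ to the center of its cell by a double edge; each double edge has total length at most $\sqrt D\,s/k$. This multigraph is connected with even degrees, and by \eqref{eq:euler}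
\[
T(F)\le2sk^{D-1}+\sqrt D\,s\,|F|/k\le(2^D+\sqrt D)\,s\,|F|^{(D-1)/D}.\qedhere
\]
\end{proof}

Write $C=C_d$. In particular $0\le X_n\le C$ for all $n$.

\begin{lemma}[Few points matter little]\label{lem:smooth}
Put $C'=C+2\sqrt d$ and $\omega(t)=C't^a+C(1-(1-t)^a)$ for $0\le t\le1$; this is nondecreasing, and $\omega(t)\to0$ as $t\to0$. If $F'\subset F$ are lists in $[0,1]^d$ with $1\le n'=|F'|\le n=|F|$, then
\begin{equation}\label{eq:smooth}
\big|n^{-a}T(F)-n'^{-a}T(F')\big|\le\omega\big(1-\tfrac{n'}n\big).
\end{equation}
In particular $|X_n-X_{n'}|\le\omega(1-n'/n)$ for $1\le n'\le n$.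
\end{lemma}

\begin{proof}
If $n'=n$, both sides of \eqref{eq:smooth} are $0$. If $n'<n$, let $G$ be the list of the other $n-n'$ entries. Joining optimal tours of $F'$ and $G$ by a double edge gives, by \eqref{eq:euler} and Lemma~\ref{lem:size},
\[
T(F')\le T(F)\le T(F')+T(G)+2\sqrt d\le T(F')+C'(n-n')^a .
\]
Hence the left side of \eqref{eq:smooth} is at most $n^{-a}C'(n-n')^a+(n'^{-a}-n^{-a})T(F')$, and $T(F')\le Cn'^a$.
\end{proof}

\begin{lemma}[Near-additivity]\label{lem:add}
In the setting of Lemma~\ref{lem:cut}, let $|F|=n$ and suppose that $\mu=n/K\ge1$. Then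
\begin{equation}\label{eq:add}
n^{-a}\Big|T(F)-\sum_iT(F_i)\Big|\le\eta_\mu:=c_1\,\mu^{-1/(d(d-1))},
\end{equation}
and $\eta_\mu\to0$ as $\mu\to\infty$.
\end{lemma}

The point of the proof is that worst-case tours through $r$ points of the $(d-1)$-dimensional boundary of a box grow like $r^\gamma$ with $\gamma=\frac{d-2}{d-1}$, and that $\gamma<a$.

\begin{proof}
Note that $\gamma\in[0,1)$. By Lemma~\ref{lem:size}, $T(R)\le C(k^d)^a=Ck^{d-1}$.

If $F$ lies in one box, the left side of \eqref{eq:add} is $0$. Otherwise consider a list $E_i$ from Lemma~\ref{lem:cut}(ii). Assign each entry of $E_i$ to one of the $2d$ faces of $Q_i$ containing it. A face is a cube of side $1/k$ in dimension $d-1\ge1$, so by Lemma~\ref{lem:size} the points assigned to it have a tour of length at most $C_{d-1}k^{-1}(2r_i)^\gamma$. Connect these tours by a tour through one representative from each face that is used; this has at most $2d$ edges, each of length at most $\sqrt d/k$. Since $1\le r_i\le n_i$,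
\[
T(E_i)\le k^{-1}\big(2d\,C_{d-1}(2r_i)^\gamma+2d\sqrt d\big)\le c'k^{-1}n_i^\gamma .
\]
Now $\sum_{n_i\ge1}n_i^\gamma\le K\mu^\gamma$: for $d\ge3$ by concavity of $t\mapsto t^\gamma$, and for $d=2$ because $\gamma=0$. With $k^{-1}K=k^{d-1}$, Lemma~\ref{lem:cut} gives
\[
\Big|T(F)-\sum_iT(F_i)\Big|\le c\,k^{d-1}(1+\mu^\gamma)\le2c\,k^{d-1}\mu^\gamma .
\]
Finally $n^a=(k^d\mu)^a=k^{d-1}\mu^a$, and $\gamma-a=\frac{d(d-2)-(d-1)^2}{d(d-1)}=-\frac1{d(d-1)}$.
\end{proof}

Below the estimate is mostly applied to random points, which almost surely avoid the box boundaries.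

\section{Prescribing the numbers of points}\label{sec:prop}

\begin{proposition}\label{prop:key}
Let $m_1,m_2\ge1$ be integers, $\bar m=\frac{m_1+m_2}2$, $w_j=(m_j/\bar m)^a$, $x_1,x_2\in\mathbb R$, $z=\frac12(w_1x_1+w_2x_2)$ and $\delta>0$. Then
\[
\liminf_{n\to\infty}\tfrac1n\log p_n(z,\delta+2\eta_{\bar m})\ge\frac1{2\bar m}\sum_{j=1,2}\Big[\log p_{m_j}(x_j,\delta)-m_j\log\frac{m_j}{\bar m}-1-\tfrac12\log m_j\Big].
\]
\end{proposition}

The weights $w_j$ are there because a box with $m_j$ points contributes to the tour in proportion to $m_j^a$. For $m_1=m_2$ all weights are $1$ and the entropic term $m_j\log(m_j/\bar m)$ vanishes.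

\begin{proof}
If some $p_{m_j}(x_j,\delta)$ is $0$, the right side is $-\infty$. Assume that both are positive.

\emph{Special numbers of points.} Let $k$ be even, $K=k^d$ and $n'=K\bar m$, which is an integer because $K$ is even. Give half of the boxes type $1$ and half type $2$, and let $j(i)$ be the type of $Q_i$. Let $F$ be the list $U_1,\dots,U_{n'}$, let $F_i$ be its part in $Q_i$, and let $\mathcal A$ be the event that $|F_i|=m_{j(i)}$ for all $i$. By \eqref{eq:stirling} and $n'=\frac K2(m_1+m_2)$,
\[
\mathbb P(\mathcal A)=\frac{n'!\,K^{-n'}}{(m_1!)^{K/2}(m_2!)^{K/2}}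
\ge\frac{(\bar m/e)^{n'}}{\prod_j\big(e\sqrt{m_j}\,(m_j/e)^{m_j}\big)^{K/2}}
=\prod_{j=1,2}\Big[\Big(\frac{\bar m}{m_j}\Big)^{m_j}\frac1{e\sqrt{m_j}}\Big]^{K/2}.
\]
Given $\mathcal A$, the configurations in the boxes are independent, and that in $Q_i$ consists of $m_{j(i)}$ independent uniform points of $Q_i$. So the variables $X^{(i)}=k\,m_{j(i)}^{-a}\,T(F_i)$ are independent and $X^{(i)}$ is distributed as $X_{m_{j(i)}}$. Since $n'^a=k^{d-1}\bar m^a$,
\[
n'^{-a}\sum_iT(F_i)=\frac1K\sum_iw_{j(i)}X^{(i)} .
\]
If $|X^{(i)}-x_{j(i)}|<\delta$ for all $i$, the right side differs from $z$ by less than $\frac12(w_1+w_2)\delta\le\delta$; here $\frac12(w_1+w_2)\le1$ by concavity of $t\mapsto t^a$. By Lemma~\ref{lem:add} with $\mu=\bar m$, then $|X_{n'}-z|<\delta+\eta_{\bar m}$ almost surely. Therefore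
\[
\mathbb P\big(|X_{n'}-z|<\delta+\eta_{\bar m}\big)\ge\mathbb P(\mathcal A)\,\big[p_{m_1}(x_1,\delta)\,p_{m_2}(x_2,\delta)\big]^{K/2}.
\]

\emph{All $n$.} For large $n$ take $k=2\lfloor\frac12(n/\bar m)^{1/d}\rfloor$ and $n'=k^d\bar m\le n$. Then $n'/n\to1$, so $|X_n-X_{n'}|\le\eta_{\bar m}$ for large $n$ by Lemma~\ref{lem:smooth}, and $p_n(z,\delta+2\eta_{\bar m})\ge\mathbb P(|X_{n'}-z|<\delta+\eta_{\bar m})$. Insert the bounds, take logarithms and divide by $n\sim K\bar m$.
\end{proof}

\section{The large deviation principle}\label{sec:ldp}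

We shall twice pass from probabilities of small balls to an LDP. The following lemma records this standard step (compare \cite[Lemma 1.2.18]{DZ}). On $\mathbb R^q$ we use the maximum norm.

\begin{lemma}\label{lem:local}
Let $Z_n$ be random variables in $\mathbb R^q$, and let $\underline b(z,\delta)$ and $\overline b(z,\delta)$ be the $\liminf$ and $\limsup$ of $\frac1n\log\mathbb P(|Z_n-z|<\delta)$ as $n\to\infty$. Suppose that
\begin{enumerate}
\item[(L)] for every $z$, $\inf_{\delta>0}\underline b(z,\delta)=\inf_{\delta>0}\overline b(z,\delta)=:-J(z)$;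
\item[(T)] for every $M$ there is a compact set $B_M$ with $\limsup_n\frac1n\log\mathbb P(Z_n\notin B_M)\le-M$.
\end{enumerate}
Then $(Z_n)$ satisfies an LDP with speed $n$ and good rate function $J$.
\end{lemma}

\begin{proof}
Clearly $J\ge0$. \emph{Lower semicontinuity:} if $J(z)>t$, then $\overline b(z,\delta)<-t$ for some $\delta$. For $|y-z|<\delta/2$ we get $J(y)\ge-\overline b(y,\delta/2)\ge-\overline b(z,\delta)>t$.

\emph{Open sets:} if $z\in G$, then the ball of some radius $\delta$ about $z$ lies in $G$, and $\liminf_n\frac1n\log\mathbb P(Z_n\in G)\ge\underline b(z,\delta)\ge-J(z)$.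

\emph{Closed sets:} let $D$ be closed, $t<\inf_DJ$ and $M\ge t$. Each $z\in D\cap B_M$ has a $\delta_z>0$ with $\overline b(z,\delta_z)<-t$, and finitely many of the corresponding balls cover the compact set $D\cap B_M$. So $\limsup_n\frac1n\log\mathbb P(Z_n\in D)\le\max(-t,-M)=-t$.

\emph{Compact level sets:} the bound for the open set $\mathbb R^q\setminus B_M$ and (T) give $J\ge M$ off $B_M$. So $\{J\le t\}$ is a closed subset of $B_{t+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ldp}]
Apply the lemma to $Z_n=X_n$; from now on, $\underline b$ and $\overline b$ refer to this sequence. Condition (T) holds with $B_M=[0,C]$, because $0\le X_n\le C$. For (L), Proposition~\ref{prop:key} with $m_1=m_2=m$ and $x_1=x_2=x$ gives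
\begin{equation}\label{eq:super}
\underline b(x,\delta+2\eta_m)\ge\tfrac1m\log p_m(x,\delta)-\tfrac1m\big(1+\tfrac12\log m\big)\qquad(m\ge1).
\end{equation}
Let $0<\delta<\delta'$. For large $m$ we have $\delta+2\eta_m\le\delta'$, so the left side is at most $\underline b(x,\delta')$. Taking the $\limsup$ over $m$ on the right, we obtain $\underline b(x,\delta')\ge\overline b(x,\delta)$. Hence $\inf_\delta\underline b(x,\delta)\ge\inf_\delta\overline b(x,\delta)$, and the opposite inequality is trivial. Since $\underline b$ and $\overline b$ are nondecreasing in $\delta$, the infima are limits as $\delta\downarrow0$.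
\end{proof}

\section{The shape of the rate function}\label{sec:shape}

This section proves Theorem~\ref{thm:shape}.

\subsection{Convexity: part (1)}

We use boxes of two densities, in the proportion $\rho_1:\rho_2$. Let $\rho_1,\rho_2>0$, $y_1,y_2\in\mathbb R$, $\bar\rho=\frac{\rho_1+\rho_2}2$, $\bar y=\frac{y_1+y_2}2$ and $x_j=y_j\rho_j^{-a}$. We may assume $J(x_j)<\infty$. Apply Proposition~\ref{prop:key} with $m_j=\lceil\rho_jm\rceil$ and let $m\to\infty$. Then $m_j/\bar m\to\rho_j/\bar\rho$, and
\[
z\to\bar z:=\tfrac12\sum_j(\rho_j/\bar\rho)^ax_j=\bar\rho^{-a}\bar y .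
\]
Let $0<\delta<\delta'$. For large $m$ the $(\delta+2\eta_{\bar m})$-neighborhood of $z$ lies in the $\delta'$-neighborhood of $\bar z$. Hence
\[
\underline b(\bar z,\delta')\ge\frac1{2\bar\rho}\sum_j\rho_j\Big[\underline b(x_j,\delta)-\log\frac{\rho_j}{\bar\rho}\Big]\ge\frac1{2\bar\rho}\sum_j\rho_j\Big[-J(x_j)-\log\frac{\rho_j}{\bar\rho}\Big].
\]
Let $\delta'\downarrow0$ and multiply by $-\bar\rho$. As $\frac12\sum_j\rho_j\log\bar\rho=\bar\rho\log\bar\rho$, this is
\[
\Psi(\bar\rho,\bar y)\le\tfrac12\Psi(\rho_1,y_1)+\tfrac12\Psi(\rho_2,y_2).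
\]
Iterating gives the convexity inequality for dyadic weights, and lower semicontinuity of $\Psi$ extends it to all weights. Restricting $\Psi$ to $\rho=1$ we see that $J$ is convex.

\subsection{The zero: part (2)}

We need an upper bound for $\mathbb P(|X_n-\beta|>\varepsilon)$. For upper bounds Poissonization helps, because conditioning on $\{N_n=n\}$ costs only a factor $e\sqrt n$. We use that the restrictions of a Poisson process to disjoint boxes are independent Poisson processes.

Fix $\varepsilon>0$ and let $Y^{(m)}=m^{-a}T(\mathcal P_m)$, which equals $(N_m/m)^aX_{N_m}$ if $N_m\ge1$ and $0$ otherwise. As $N_m/m\to1$ in probability and $X_n\to\beta$ almost surely \cite{BHH}, $Y^{(m)}\to\beta$ in probability. Moreover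
\[
0\le Y^{(m)}\le C(N_m/m)^a\le C(1+N_m/m),\qquad \mathbb E(1+N_m/m)^2=4+\tfrac1m .
\]
So $(Y^{(m)})$ is bounded in $L^2$, hence uniformly integrable, and $\mathbb EY^{(m)}\to\beta$. Also $\mathbb E e^{sY^{(m)}}<\infty$ for all $s$. Fix an integer $m\ge1$ with $|\mathbb EY^{(m)}-\beta|<\varepsilon/4$ and $\eta_m<\varepsilon/4$.

Let $n=k^dm$, $K=k^d$. The variables $Y_i=k\,m^{-a}\,T(\mathcal P_n\cap Q_i)$ are independent copies of $Y^{(m)}$, because $\mathcal P_n\cap Q_i$ scaled by $k$ is a Poisson process of intensity $m$ on a unit cube. Also $n^{-a}\sum_iT(\mathcal P_n\cap Q_i)=K^{-1}\sum_iY_i$. On $\{N_n=n\}$ we have $n^{-a}T(\mathcal P_n)=X_n$, which by Lemma~\ref{lem:add} is almost surely within $\eta_m$ of $K^{-1}\sum_iY_i$. Since $N_n$ is independent of $X_n$ and $\mathbb P(N_n=n)=e^{-n}n^n/n!\ge(e\sqrt n)^{-1}$,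
\[
\mathbb P\big(|X_n-\beta|>\tfrac34\varepsilon\big)\le e\sqrt n\;\mathbb P\Big(\Big|\frac1K\sum_iY_i-\mathbb EY^{(m)}\Big|>\frac\varepsilon4\Big)\le2e\sqrt n\,e^{-\kappa n/m}
\]
for some $\kappa=\kappa(m,\varepsilon)>0$, by Chernoff's bound for $K=n/m$ independent variables with exponential moments.

For general $n$ put $n'=\lfloor(n/m)^{1/d}\rfloor^dm$. Then $n'/n\to1$, and $|X_n-X_{n'}|\le\varepsilon/4$ for large $n$ by Lemma~\ref{lem:smooth}. So $\limsup_n\frac1n\log\mathbb P(|X_n-\beta|>\varepsilon)\le-\kappa/m$. By the LDP lower bound for the open set $\{|x-\beta|>\varepsilon\}$, $J\ge\kappa/m>0$ there. As $\varepsilon$ was arbitrary, $J>0$ off $\beta$. Finally $\inf J=0$, by the LDP for the set $\mathbb R$, and the infimum is attained because the level sets are compact. Hence $J(\beta)=0$.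

\subsection{Short tours: part (3)}

Squeezing all points into a small cube shows that short tours are not too unlikely; counting the possible orderings of the points shows that they are not much more likely than that.

\emph{Monotonicity.} Let $0<s\le1$. With probability $s^{dn}$ the points $U_1,\dots,U_n$ all lie in $[0,s]^d$, and then $T$ has the law of $s$ times the original. So $p_n(sx,s\delta)\ge s^{dn}p_n(x,\delta)$, which gives $J(sx)\le J(x)+d\log(1/s)$. With $s=x'/x$ this says
\[
J(x')+d\log x'\le J(x)+d\log x\qquad(0<x'<x).
\]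
For $x=\beta$ we get $J(x')+d\log x'\le d\log\beta$ for $0<x'\le\beta$.

\emph{Lower bound.} If $T(U_1,\dots,U_n)\le L$, then one of the $(n-1)!$ orderings that start at $U_1$ is a path of length at most $L$ (delete the closing edge). The path lengths of all orderings have the same law, and given $U_1$ the increments of a path have joint density at most $1$. Hence
\[
\mathbb P(T(U_1,\dots,U_n)\le L)\le(n-1)!\,V_{n-1}(L),\qquad V_q(L)=\mathrm{vol}\Big\{z\in(\mathbb R^d)^q:\sum_{i=1}^q|z_i|\le L\Big\},
\]
with Euclidean norms $|z_i|$. By scaling, $V_q(L)=vL^{dq}$. Computing $\int e^{-\sum|z_i|}\,dz$ in two ways gives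
\[
\big(d\,\omega_d\,\Gamma(d)\big)^q=\int_0^\infty e^{-L}\,dV_q(L)=v\,(dq)!\,,\qquad\text{so}\quad V_q(L)=\frac{(d!\,\omega_d)^qL^{dq}}{(dq)!}.
\]
Let $L=xn^a$ with $x>0$, and $q=n-1$. By \eqref{eq:stirling} and $da=d-1$, the logarithms of $(n-1)!$, of $L^{dq}$ and of $1/(dq)!$ are, up to $o(n)$, $n\log n-n$, $(d-1)n\log n+dn\log x$ and $-dn\log n-dn\log d+dn$, respectively. The terms $n\log n$ cancel, and
\[
\limsup_n\tfrac1n\log\mathbb P(X_n\le x)\le(d-1)-d\log d+\log(d!\,\omega_d)+d\log x=A+d\log x .
\]
By the LDP lower bound for $(-\infty,x)$, $J(y)\ge-A-d\log x$ for all $y<x$. Letting $x\downarrow y$ gives $J(y)+d\log y\ge-A$ for $y>0$, and for $y=0$ letting $x\downarrow0$ gives $J(0)=\infty$. So the nondecreasing function $J(x)+d\log x$ has values in $[-A,d\log\beta]$ on $(0,\beta]$, and the limit at $0$ exists in this interval.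

\subsection{Long tours: part (4)}\label{sec:long}

\emph{Existence of $\alpha$.} The maximum $\tau_n$ exists because $T$ is continuous on $([0,1]^d)^n$, and $\tau_n\le C$. Given $m$ and $0<\varepsilon<1$, take an $m$-point maximizer, contract it by a factor $1-\varepsilon$ toward the center of the cube so that it lies in the interior, and place copies scaled by $1/k$ in all $k^d$ boxes. Lemma~\ref{lem:add} gives $\tau_{k^dm}\ge(1-\varepsilon)\tau_m-\eta_m$, with equality of box contents, so letting $\varepsilon\downarrow0$ we get $\tau_{k^dm}\ge\tau_m-\eta_m$. For general large $n$ add arbitrary points to a maximizing list of $n'=\lfloor(n/m)^{1/d}\rfloor^dm$ points; by Lemma~\ref{lem:smooth}, $\tau_n\ge\tau_m-\eta_m-\omega(1-n'/n)$. Hence $\liminf_n\tau_n\ge\tau_m-\eta_m$ for every $m$. Letting $m\to\infty$ along a sequence that realizes the $\limsup$, we see that $\alpha=\lim\tau_n$ exists, and $\alpha\le C<\infty$.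

\emph{Where $J$ is infinite.} If $x>\alpha$, then $X_n\le\tau_n\to\alpha$ shows $p_n(x,\delta)=0$ for small $\delta$ and large $n$, so $J(x)=\infty$. The same holds for $x<0$ because $X_n\ge0$, and $J(0)=\infty$ by part (3).

\emph{Where $J$ is finite.} By continuity of $T$, $p_m(\tau_m,\delta)>0$ for all $m$ and $\delta>0$. So $\underline b(\tau_m,\delta+2\eta_m)>-\infty$ by \eqref{eq:super}, and the LDP upper bound gives a $y$ with $|y-\tau_m|\le\delta+2\eta_m$ and $J(y)<\infty$; necessarily $y\le\alpha$. With $m\to\infty$ and $\delta\to0$ we find such points $y$ arbitrarily close to $\alpha$. Since also $J<\infty$ on $(0,\beta]$ by part (3), convexity gives $J<\infty$ on $(0,\alpha)$.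

\emph{Proof of $\beta<\alpha$.} In a random set a positive fraction of the points lie very close to other points. Removing them hardly shortens the tour, but it reduces the number of points, so the remaining set is better than average. Let $r=\beta a/8$. Divide $[0,1]^d$ into $k^d$ cells with $k=\lceil\sqrt d\,n^{1/d}/r\rceil$; their diameter is at most $rn^{-1/d}$, and $n/k^d\to\lambda:=(r/\sqrt d)^d>0$. Almost surely no point of $\mathcal P_n$ lies on the boundary of a cell. The numbers of points of $\mathcal P_n$ in the cells are independent Poisson variables with mean $n/k^d$, so the number $B_n$ of cells with at least two points satisfies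
\[
\frac{B_n}n\to2q:=\lambda^{-1}\,\mathbb P(\mathrm{Poi}(\lambda)\ge2)>0\quad\text{in probability},
\]
where $2q\le\frac12$ because $B_n\le N_n/2$. Let $0<\varepsilon<\frac12$. As $N_n/n\to1$ and $n^{-a}T(\mathcal P_n)\to\beta$ in probability, for every large $n$ there is a realization $F_n$ of $\mathcal P_n$ with $|F_n|$ between $(1-\varepsilon)n$ and $(1+\varepsilon)n$, with $T(F_n)\ge(\beta-\varepsilon)n^a$, and with at least $\lceil qn\rceil$ cells containing two or more points. Remove one point from each of $\lceil qn\rceil$ such cells to get $F_n'$. Each removed point is within $rn^{-1/d}$ of $F_n'$, and $T(F\cup\{y\})\le T(F)+2\,\mathrm{dist}(y,F)$ for nonempty $F$ by \eqref{eq:euler}. Hence $T(F_n')\ge(\beta-\varepsilon)n^a-2rn^{-1/d}\lceil qn\rceil$, while $|F_n'|\le(1+\varepsilon-q)n$ and $|F_n'|\to\infty$. Since $\tau_{|F_n'|}\ge|F_n'|^{-a}T(F_n')$ and $1-\frac1d=a$, this gives $\alpha\ge(\beta-\varepsilon-2rq)(1+\varepsilon-q)^{-a}$. Letting $\varepsilon\downarrow0$,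
\[
\alpha\ge(\beta-2rq)(1-q)^{-a}\ge(\beta-2rq)(1+aq)\ge\beta+q(\beta a-4r)=\beta+\tfrac12q\beta a>\beta,
\]
where the second inequality uses $2rq\le\beta$ and the third uses $aq\le1$.

\subsection{Monotonicity and tails: part (5)}

A finite convex function on an open interval is continuous, so $J$ is continuous on $(0,\alpha)$. Let $0<x<y<\beta$, or $\beta<y<x\le\alpha$. Then $y$ is a convex combination of $x$ and $\beta$ with a weight $t\in(0,1)$ on $x$. If $J(x)<\infty$, then $J(y)\le tJ(x)<J(x)$, because $J(\beta)=0<J(x)$; if $J(x)=\infty$, which can happen only for $x=\alpha$, then $J(y)<J(x)$ trivially. Also $J(\beta)<J(x)$ for $x\ne\beta$. This proves the strict monotonicity, and moreover $J(y)<J(\alpha)$ for $\beta\le y<\alpha$.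

For $0<x\le\beta$ the infima of $J$ over $(-\infty,x]$ and $(-\infty,x)$ both equal $J(x)$, by monotonicity and continuity and because $J=\infty$ on $(-\infty,0]$; so the LDP gives $\frac1n\log\mathbb P(X_n\le x)\to-J(x)$. For $\beta\le x<\alpha$ the infima over $[x,\infty)$ and $(x,\infty)$ both equal $J(x)$ in the same way, because $J(\alpha)>J(x)$ and $J=\infty$ on $(\alpha,\infty)$. This gives the other limit and completes the proof of Theorem~\ref{thm:shape}. \qed

\section{A Poisson number of points}\label{sec:poisson}

\begin{proof}[Proof of Theorem~\ref{thm:joint}, the LDP]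
On $\{N_n=m\}$ with $m\ge1$ we have $n^{-a}T(\mathcal P_n)=(m/n)^aX_m$, and $N_n$ is independent of all $X_m$. From \eqref{eq:stirling},
\begin{equation}\label{eq:poi}
\frac{e^{-nh(m/n)}}{e\sqrt m}\le\mathbb P(N_n=m)\le e^{-nh(m/n)}\quad(m\ge1),\qquad\mathbb P(N_n=0)=e^{-n}.
\end{equation}
We verify the hypotheses of Lemma~\ref{lem:local} on $\mathbb R^2$, with $\Phi$ in place of $J$.

\emph{Condition (T).} We have $0\le n^{-a}T(\mathcal P_n)\le C(N_n/n)^a$, so the pair lies in the compact set $[0,R]\times[0,CR^a]$ unless $N_n>Rn$. For $R\ge1$, Chernoff's bound gives $\mathbb P(N_n>Rn)\le R^{-Rn}\,\mathbb E R^{N_n}=e^{-nh(R)}$, and $h(R)\to\infty$ as $R\to\infty$.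

\emph{Condition (L).} Let
\[
P_n(\delta)=\mathbb P\big(|N_n/n-\rho|<\delta,\ |n^{-a}T(\mathcal P_n)-x|<\delta\big).
\]

\emph{Case $\rho>0$.} Put $q_n=\lceil\rho n\rceil$. For the upper bound let $\delta<\rho/2$ and $n\ge1/\delta$, and consider an integer $m$ with $|m/n-\rho|<\delta$. Then $m>\rho n/2$, $|m-q_n|\le\delta n+1\le2\delta n$ and $q_n\ge\rho n$, so $|X_m-X_{q_n}|\le\omega(2\delta/\rho)$ by Lemma~\ref{lem:smooth}. If moreover $|(m/n)^aX_m-x|<\delta$, then
\[
|X_{q_n}-x\rho^{-a}|<\delta':=\omega(2\delta/\rho)+\delta(2/\rho)^a+|x|\sup_{|u-\rho|\le\delta}|u^{-a}-\rho^{-a}| ,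
\]
and $\delta'\to0$ as $\delta\to0$. There are at most $2\delta n+1$ such $m$, so by \eqref{eq:poi}
\[
P_n(\delta)\le(2\delta n+1)\exp\Big(-n\inf_{|u-\rho|\le\delta}h(u)\Big)\,p_{q_n}(x\rho^{-a},\delta').
\]
As $q_n/n\to\rho$, it follows that $\limsup_n\frac1n\log P_n(\delta)\le-\inf_{|u-\rho|\le\delta}h(u)+\rho\,\overline b(x\rho^{-a},\delta')$, and this tends to $-h(\rho)-\rho J(x\rho^{-a})=-\Phi(\rho,x)$ as $\delta\to0$.

For the lower bound, suppose that $N_n=q_n$ and $|X_{q_n}-x\rho^{-a}|<\frac12\delta(1+\rho)^{-a}$. For large $n$ then $|q_n/n-\rho|<\delta$ and, as $q_n/n\le1+\rho$,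
\[
|(q_n/n)^aX_{q_n}-x|\le(q_n/n)^a\,|X_{q_n}-x\rho^{-a}|+|x|\,|(q_n/n)^a\rho^{-a}-1|<\delta .
\]
Hence $P_n(\delta)\ge\mathbb P(N_n=q_n)\,p_{q_n}\big(x\rho^{-a},\frac12\delta(1+\rho)^{-a}\big)$, and by \eqref{eq:poi}
\[
\liminf_n\tfrac1n\log P_n(\delta)\ge-h(\rho)+\rho\,\underline b\big(x\rho^{-a},\tfrac12\delta(1+\rho)^{-a}\big)\ge-\Phi(\rho,x).
\]

\emph{Case $\rho=x=0$.} Here $e^{-n}=\mathbb P(N_n=0)\le P_n(\delta)\le(\delta n+1)\exp(-n\inf_{0\le u\le\delta}h(u))$, and $h(u)\to1$ as $u\to0$. So both limits are $-1=-\Phi(0,0)$.

\emph{Case $\rho=0$, $x\ne0$.} If $N_n<\delta n$, then $n^{-a}T(\mathcal P_n)\le C\delta^a<|x|-\delta$ for small $\delta$, so $P_n(\delta)=0$.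

\emph{Case $\rho<0$.} $P_n(\delta)=0$ for $\delta<|\rho|$.

Thus (L) holds with $\Phi$, and Lemma~\ref{lem:local} gives the LDP. By the contraction principle (preimages of open and closed sets under the continuous map $(\rho,x)\mapsto x$ are open and closed, and images of compact level sets are compact), $n^{-a}T(\mathcal P_n)$ satisfies an LDP with good rate function $I(x)=\inf_{\rho\ge0}\Phi(\rho,x)$. Rate functions are unique \cite[Lemma 4.1.4]{DZ}, so $I$ is the Poisson rate function.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:joint}, convexity]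
On $\{\rho>0\}$ we have $\Phi(\rho,x)=\Psi(\rho,x)-\rho+1$, which is convex by Theorem~\ref{thm:shape}(1). Since $\Phi=\infty$ outside $\{\rho>0\}\cup\{(0,0)\}$, only segments from $(0,0)$ to a point $(\rho,x)$ with $\rho>0$ remain. For $\rho_j\downarrow0$ the points $(\rho_j,\beta\rho_j^a)$ tend to $(0,0)$, and $\Phi(\rho_j,\beta\rho_j^a)=h(\rho_j)\to1=\Phi(0,0)$ because $J(\beta)=0$. Write the convexity inequality for the segments from these points to $(\rho,x)$ and let $j\to\infty$, using lower semicontinuity of $\Phi$ on the left side.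
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:joint}, the formula for $J$]
To recover $J(x)=\Phi(1,x)$ from $I$ we must undo the infimum over $\rho$. Replacing the intensity $n$ by $\theta n$ tilts the price of the number of points by a linear term, so the values of $I$ along the curve $x\theta^{-a}$ encode the Legendre transform of $\Phi(\cdot,x)$. Convexity makes this transform invertible.

Fix $x$ and write $\Phi_x=\Phi(\cdot,x)$. For $\theta>0$ and $u>0$,
\[
\theta\,\Phi(u/\theta,x\theta^{-a})=u\log u-u\log\theta-u+\theta+uJ(xu^{-a})=\Phi_x(u)-1-u\log\theta+\theta .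
\]
The outer two expressions also agree for $u=0$: both are $\theta$ if $x=0$ and $\infty$ if $x\ne0$. Taking the infimum over $u\ge0$,
\[
\theta I(x\theta^{-a})=\theta-1-\Phi_x^*(\log\theta),\qquad\Phi_x^*(s)=\sup_{u\in\mathbb R}\,[us-\Phi_x(u)].
\]

If $x<0$, then $\Phi_x\equiv\infty$, and both sides of the asserted formula are $\infty$. If $x\ge0$, then $\Phi_x$ is not identically $\infty$ (take $u=(x/\beta)^{1/a}$ if $x>0$, and $u=0$ if $x=0$). It is nonnegative, convex and lower semicontinuous on $\mathbb R$, so by the Fenchel--Moreau theorem it is the Legendre transform of $\Phi_x^*$. Therefore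
\[
J(x)=\Phi_x(1)=\sup_{s\in\mathbb R}\,[s-\Phi_x^*(s)]=\sup_{\theta>0}\big[1+\log\theta-\theta+\theta I(x\theta^{-a})\big].\qedhere
\]
\end{proof}

\begin{thebibliography}{9}
\bibitem{BHH} Beardwood, Halton and Hammersley, Proc. Cambridge Philos. Soc. 55 (1959).
\bibitem{Chap} \emph{Probabilistic Analysis Of The Traveling Salesman Problem}, \url{http://www.aladdin.cs.cmu.edu/papers/pdfs/y2002/chap.pdf}.
\bibitem{DZ} Dembo and Zeitouni, \emph{Large Deviations Techniques and Applications}.
\end{thebibliography}

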